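\title{Three-dimensional box graphs need four colors}

\begin{abstract}
A box complex is a finite family of axis-parallel boxes in $\mathbb R^n$ that meet face to face, and its box graph joins two boxes that share a facet. Every such graph can be colored with $n+1$ colors. We show that for $n=3$ four colors are needed. More strongly, for every real $r$ with $2<r<4$ we construct a three-dimensional box graph with no circular $r$-coloring. A coloring induces odd integers on the walls between slabs of boxes; one gadget forces these integers to deviate by a fixed amount from what the coloring permits, and a tall stack of gadgets makes the total deviation exceed a fixed slack. We also characterize circular $r$-colorability of an arbitrary finite graph, for $2<r<4$, by the first homology of the complex spanned by its $4$-cycles.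
\end{abstract}

\section{Introduction}

An \emph{$n$-dimensional box} is a product $B=[a_1,b_1]\times\dots\times[a_n,b_n]\subset\mathbb R^n$ with $a_i<b_i$ for all $i$. A \emph{face} of $B$ is a product $F_1\times\dots\times F_n$ in which each $F_i$ is $[a_i,b_i]$, $\{a_i\}$ or $\{b_i\}$. Its dimension is the number of factors that are intervals, so $B$ is its own $n$-dimensional face, and the faces of dimension $n-1$ are the \emph{facets}. An \emph{$n$-dimensional box complex} is a finite set $\mathcal B$ of $n$-dimensional boxes such that any two of them are disjoint or meet in a face of both. The \emph{box graph} $G(\mathcal B)$ has vertex set $\mathcal B$, and two boxes are adjacent when their intersection is a facet of both; it is the dual graph of the complex. We study the following question from \cite{boxgraphs}.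

\medskip
\noindent\textbf{Question.} \emph{What is the least $k$ such that every $3$-dimensional box graph has a proper vertex coloring with $k$ colors?}
\medskip

It is known that $n+1$ colors suffice in dimension $n$ (we recall the argument in Section~\ref{sec:upper}) and that some $2$-dimensional box graphs need three colors. For $n=1$ a box graph is a disjoint union of paths, and two intervals with a common endpoint need two colors. For $n=2$, Figure~\ref{fig:nine} shows a ring of nine rectangles in which a gap is spanned once by one rectangle and once by two; its graph is an odd cycle. So the bound $n+1$ is attained for $n\le2$, which suggests the answer $4$. On the other hand, three colors are forced by a single odd cycle, while a fourth color must be forced by many odd cycles acting together, and box graphs resist this: they contain no triangle (Remark~\ref{rem:triangle}), and a complex of unit cubes of the integer grid is $2$-colored by the parity of the sum of the coordinates of the lower corner. The answer is nevertheless $4$.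

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \y in {0,1,2} {
  \draw[fill=gray!15] (-1,\y) rectangle (0,{\y+1});
  \draw[fill=gray!15] (2,\y) rectangle (3,{\y+1});
}
\draw[fill=gray!45] (0,2) rectangle (2,3);
\draw[fill=gray!45] (0,0) rectangle (1,1);
\draw[fill=gray!45] (1,0) rectangle (2,1);
\node at (1,2.5) {$V_{02}$};
\node at (0.5,0.5) {$V_{01}$};
\node at (1.5,0.5) {$V_{12}$};
\node at (-0.5,3.3) {$S_0$};
\node at (2.5,3.3) {$S_1$};
\foreach \x in {-1,0,1,2,3} \node at (\x,-0.3) {\small $\x$};
\end{tikzpicture}
\caption{A $2$-dimensional box complex whose graph is a cycle of length nine. The columns $S_0$ and $S_1$ of three squares each are joined by one long rectangle $V_{02}$ and by two short rectangles $V_{01}$, $V_{12}$.}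
\label{fig:nine}
\end{figure}

\begin{theorem}\label{thm:main}
Every $3$-dimensional box graph has a proper coloring with four colors, and some $3$-dimensional box graph has no proper coloring with three colors. Thus the least number of colors is $k=4$.
\end{theorem}

Multiplying all boxes of a complex by $[0,1]^{n-3}$ gives an $n$-dimensional complex with the same graph, so at least four colors are needed in every dimension $n\ge3$.

The lower bound is best proved in a form with a continuous parameter. For real $r\ge2$, a \emph{circular $r$-coloring} of a graph is a map $f\colon V\to\mathbb R/r\mathbb Z$ such that the values at adjacent vertices have distance at least $1$ on the circle $\mathbb R/r\mathbb Z$ of length $r$. A proper coloring with colors $0,1,\dots,k-1$, read in $\mathbb R/k\mathbb Z$, is a circular $k$-coloring.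

\begin{theorem}\label{thm:circular}
For every real $r$ with $2<r<4$ there is a $3$-dimensional box graph with no circular $r$-coloring.
\end{theorem}

The case $r=3$ is the lower bound in Theorem~\ref{thm:main}, and by the upper bound the statement fails for $r=4$. The proof uses only one kind of information about a coloring: how it winds along closed walks. The third theorem, which is not used in the proofs of the other two, says that no other information is available.

\begin{theorem}\label{thm:homology}
Let $G$ be a finite graph, let $2<r<4$, and let $K_G$ be $G$ with a $2$-cell attached along every $4$-cycle. Then $G$ has a circular $r$-coloring if and only if there is a homomorphism $c\colon H_1(K_G;\mathbb Z)\to\mathbb Z$ with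
\[
c(\gamma)\equiv\ell(\gamma)\pmod 2\qquad\text{and}\qquad |c(\gamma)|\le\Bigl(1-\frac2r\Bigr)\ell(\gamma)
\]
for every closed walk $\gamma$, where $\ell(\gamma)$ is the length of $\gamma$. For $r=3$ this is equivalent to $3$-colorability.
\end{theorem}

Sections \ref{sec:defects} and \ref{sec:slabs} turn a coloring into odd integers on walls. Section~\ref{sec:plan} tries this tool on the nine-cycle and finds two losses, which are repaired by a lemma on chains (Section~\ref{sec:chains}) and by stacking (Sections \ref{sec:stretch} and \ref{sec:stack}). The planar gadget that realizes the chains geometrically is stated in Section~\ref{sec:stretch} and built in Section~\ref{sec:gadget}. Theorem~\ref{thm:homology} is proved in Section~\ref{sec:homology}.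

\section{The upper bound}\label{sec:upper}

Two boxes of a complex whose interiors meet are equal, since their intersection is then an $n$-dimensional face of both. Let $B\ne B'$ be adjacent. Their common facet lies in a hyperplane $x_i=t$ and is a facet of both, so $B$ and $B'$ have the same intervals in all coordinates other than $i$, and $t$ is an endpoint of both $i$-th intervals. The boxes lie on opposite sides of the hyperplane, because otherwise their interiors would meet. Likewise two boxes adjacent to $B$ across the same facet lie on the same side of it and are therefore equal.

\begin{proposition}\label{prop:upper}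
Every $n$-dimensional box graph has a proper coloring with $n+1$ colors.
\end{proposition}

\begin{proof}
In a nonempty subset $\mathcal B'$ of the boxes take a box $B$ whose lower corner $(a_1,\dots,a_n)$ is lexicographically largest. A neighbor of $B$ across the upper facet $x_i=b_i$ has the lower corner $(a_1,\dots,b_i,\dots,a_n)$, which is larger, so it is not in $\mathcal B'$. Hence $B$ has at most $n$ neighbors in $\mathcal B'$, one for each lower facet. By induction on $|\mathcal B'|$ color $\mathcal B'\setminus\{B\}$ with $n+1$ colors; one color is free for $B$.
\end{proof}

\begin{remark}\label{rem:triangle}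
Box graphs have no triangles. Let $A,B,C$ be pairwise adjacent. If $A,B$ differ in coordinate $i$ and $B,C$ differ in coordinate $j\ne i$, then $A,C$ differ in two coordinates and are not adjacent. So all three pairs differ in the same coordinate, and there they give three intervals with disjoint interiors that pairwise meet, which is impossible because the middle one separates the other two.
\end{remark}

\section{The defect of a circular coloring}\label{sec:defects}

For the rest of the paper $2<r<4$ and
\[
\theta=1-\frac2r\in\Bigl(0,\frac12\Bigr).
\]
Let $f$ be a circular $r$-coloring of a graph. Rescale the circle to length $2$ by putting $\varphi=\frac2r f\colon V\to\mathbb R/2\mathbb Z$. In a proper $2$-coloring adjacent vertices are antipodal, that is, $\varphi$ changes by $1$ along every edge; we measure the deviation from this. For an oriented edge $(A,B)$ let $x\in[1,r-1]$ be the representative of $f(B)-f(A)$, and define the \emph{defect}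
\[
\varepsilon(A,B)=\frac{2x}r-1 .
\]
Then
\begin{equation}\label{eq:defect}
\varphi(B)-\varphi(A)\equiv1+\varepsilon(A,B)\pmod2,\qquad |\varepsilon(A,B)|\le\theta,\qquad \varepsilon(B,A)=-\varepsilon(A,B),
\end{equation}
where the last identity holds because the reversed edge has the representative $r-x$. For a proper $3$-coloring $\theta=\frac13$, and the defect is $-\frac13$ when the color increases by one modulo $3$ and $+\frac13$ when it decreases by one.

\begin{lemma}\label{lem:defect}
For a closed walk $\gamma$ of length $\ell$ the sum $\sum_\gamma\varepsilon$ of the defects of its oriented edges is an integer congruent to $\ell$ modulo $2$, of absolute value at most $\theta\ell$. If $\ell=4$, the sum is $0$.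
\end{lemma}

\begin{proof}
Summing the congruence in \eqref{eq:defect} along $\gamma$ gives $\ell+\sum_\gamma\varepsilon\in2\mathbb Z$, and the bound is the triangle inequality. For $\ell=4$ the sum is an even integer of absolute value at most $4\theta<2$.
\end{proof}

The last step is the essential use of $r<4$. For $r=4$ the $4$-cycle colored $0,1,2,3$ has all four defects equal to $-\frac12$, with sum $-2$.

\section{Slabs, heights and walls}\label{sec:slabs}

All our complexes are made of prisms over unit squares of a planar grid. Their graphs have many $4$-cycles, and Lemma~\ref{lem:defect} lets us integrate the defect over suitable regions of the grid.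

\subsection*{Tame sets of cells}
The \emph{cell} $(i,j)$, in \emph{row} $i\in\mathbb Z$ and \emph{column} $j\in\mathbb Z$, is the closed square $[j,j+1]\times[i,i+1]$. Two cells are \emph{adjacent} if they share a side, and a set of cells is \emph{connected} if any two of its cells are joined by a sequence of its cells in which consecutive ones are adjacent. Two cells \emph{touch} if they have a point in common, that is, if their rows differ by at most $1$ and their columns differ by at most $1$. Two sets of cells are \emph{point-disjoint} if no cell of one touches a cell of the other. A \emph{rectangle} is the set of cells in given consecutive rows and consecutive columns, and a \emph{block} is a $2\times2$ rectangle.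

A \emph{cochain} on a finite set $A$ of cells is a real function $d$ on ordered pairs of adjacent cells of $A$ with $d(c',c)=-d(c,c')$. It is \emph{closed} if its sum around every block contained in $A$ is $0$. A \emph{potential} for $d$ is a function $g\colon A\to\mathbb R$ with $d(c,c')=g(c')-g(c)$. The set $A$ is \emph{tame} if it is nonempty and connected and every closed cochain on $A$ has a potential. The ring of eight cells around a missing cell is not tame: it contains no block, so every cochain on it is closed, but the cochain with value $1$ on every clockwise step has no potential.

A \emph{staircase} is a nonempty finite set of cells such that the columns it meets are consecutive, in each of them it occupies consecutive rows, and any two consecutive ones of them have a common occupied row. Rectangles are staircases.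

\begin{lemma}\label{lem:staircase}
Staircases are tame.
\end{lemma}

\begin{proof}
Each column of a staircase $A$ is connected and consecutive columns contain adjacent cells, so $A$ is connected. Let $d$ be closed. We construct a potential column by column; on the first column, sum $d$ upward. Suppose $g$ is a potential on the columns up to $y$. The rows occupied in both columns $y$ and $y+1$ are consecutive; let $i_0$ be the lowest. Define $g(i_0,y+1)=g(i_0,y)+d((i_0,y),(i_0,y+1))$ and extend $g$ to column $y+1$ by summing $d$ along the column. If $i,i+1$ are common rows and $g$ has the right difference on the horizontal pair in row $i$, then it has the right difference on three of the four pairs of the block in these rows, which lies in $A$, hence on the fourth, the horizontal pair in row $i+1$.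
\end{proof}

\begin{lemma}[Gluing]\label{lem:gluing}
Let $A,B$ be tame, let $A\cap B$ be nonempty and connected, and suppose that any two adjacent cells of $A\cup B$ lie both in $A$ or both in $B$. Then $A\cup B$ is tame.
\end{lemma}

\begin{proof}
The union is connected. A closed cochain on $A\cup B$ restricts to closed cochains on $A$ and on $B$, with potentials $g_A$ and $g_B$. The function $g_A-g_B$ takes equal values on adjacent cells of $A\cap B$, so it is constant there. After adding this constant to $g_B$ the two functions define one function on $A\cup B$, and by the last hypothesis it is a potential.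
\end{proof}

\subsection*{Slab systems}
We think of the first coordinate of $\mathbb R^3$ as time. A \emph{slab} $v=(I;A)$ consists of a time interval $I=[t,t']$ with $t<t'$ and a tame set $A$ of cells, its \emph{region}. Its boxes are $v_c=I\times c$ for $c\in A$. A \emph{slab system} is a finite set of slabs such that any two distinct slabs whose time intervals have intersecting interiors have point-disjoint regions.

\begin{lemma}\label{lem:slabs}
The boxes of a slab system form a $3$-dimensional box complex.
\end{lemma}

\begin{proof}
Let $I\times c$ and $I'\times c'$ be boxes that meet. Then $c$ and $c'$ touch, so $c\cap c'$ is a face of both squares. If the boxes belong to the same slab, then $I=I'$. Otherwise the regions are not point-disjoint, so $I$ and $I'$ have disjoint interiors and $I\cap I'$ is a common endpoint. In both cases $(I\cap I')\times(c\cap c')$ is a face of both boxes.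
\end{proof}

We use two kinds of edges of the box graph. Boxes $v_c,v_{c'}$ of one slab over adjacent cells are adjacent. If the time interval of $u$ ends where that of $v$ begins and $c$ lies in both regions, then $u_c$ and $v_c$ are adjacent. A \emph{wall} is an ordered pair $(u,v)$ of slabs of this second kind for which the set $W_{uv}$ of common cells of the regions is nonempty and connected. A \emph{route over the cell $c$} is a sequence of slabs $v_0,\dots,v_\ell$ such that every $(v_{i-1},v_i)$ is a wall and every region contains $c$.

\begin{proposition}\label{prop:walls}
Suppose that the box graph of a slab system has a circular $r$-coloring. Then there are a real function $h_v$ on the region of every slab $v$ and an odd integer $n_{uv}$ for every wall $(u,v)$ such that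
\begin{align}
|h_v(c')-h_v(c)|&\le\theta &&\text{for adjacent cells $c,c'$ of the region of $v$,}\label{eq:lateral}\\
\Bigl|h_{v_\ell}(c)-h_{v_0}(c)-\sum_{i=1}^{\ell}n_{v_{i-1}v_i}\Bigr|&\le\theta\ell &&\text{for every route $v_0,\dots,v_\ell$ over $c$.}\label{eq:route}
\end{align}
\end{proposition}

\begin{proof}
Let $\varphi$ and $\varepsilon$ be as in Section~\ref{sec:defects}.

\emph{Heights.} Let $v$ be a slab with region $A$. The boxes over a block form a $4$-cycle, so by Lemma~\ref{lem:defect} the cochain $(c,c')\mapsto\varepsilon(v_c,v_{c'})$ on $A$ is closed. Since $A$ is tame, it has a potential $h_v$, and \eqref{eq:lateral} holds. We fix the additive constant so that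
\begin{equation}\label{eq:norm}
h_v(c)\equiv\varphi(v_c)-(i+j)\pmod2\qquad\text{for all }c=(i,j)\in A .
\end{equation}
This is possible: from $c$ to an adjacent $c'$ the left side changes by $\varepsilon(v_c,v_{c'})$ and the right side by $1+\varepsilon(v_c,v_{c'})\mp1$, which is the same modulo $2$. As $A$ is connected, \eqref{eq:norm} holds everywhere once it holds at one cell.

\emph{Walls.} Let $(u,v)$ be a wall, and put $n(c)=h_v(c)-h_u(c)-\varepsilon(u_c,v_c)$ for $c\in W_{uv}$. For adjacent $c,c'\in W_{uv}$ the $4$-cycle $u_c,v_c,v_{c'},u_{c'}$ gives
\[
0=\varepsilon(u_c,v_c)+\bigl(h_v(c')-h_v(c)\bigr)-\varepsilon(u_{c'},v_{c'})+\bigl(h_u(c)-h_u(c')\bigr)=n(c')-n(c).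
\]
Since $W_{uv}$ is connected, $n(c)$ is a constant $n_{uv}$. By \eqref{eq:norm} and \eqref{eq:defect}, $n(c)\equiv\varphi(v_c)-\varphi(u_c)-\varepsilon(u_c,v_c)\equiv1\pmod2$, so $n_{uv}$ is an odd integer. Along a route over $c$ we have $h_{v_i}(c)-h_{v_{i-1}}(c)-n_{v_{i-1}v_i}=\varepsilon((v_{i-1})_c,(v_i)_c)$, and summing over $i$ gives \eqref{eq:route}.
\end{proof}

The point of the proposition is that $n_{uv}$ is one number for the whole wall, however large the wall is and whichever route passes through it.

\section{Two losses, seen on the nine-cycle}\label{sec:plan}

Multiply Figure~\ref{fig:nine} by $[0,1]$. The result is a slab system whose regions lie in one column: $S_0$ and $S_1$ have the time intervals $[-1,0]$ and $[2,3]$ and occupy rows $0,1,2$; the slab $V_{02}$ has time interval $[0,2]$ and occupies row $2$; the slabs $V_{01},V_{12}$ have time intervals $[0,1],[1,2]$ and occupy row $0$. There are two routes from $S_0$ to $S_1$. The route $S_0,V_{02},S_1$ over the cell $P$ in row $2$ has two walls, so the sum $N$ of its wall numbers is even. The route $S_0,V_{01},V_{12},S_1$ over the cell $P'$ in row $0$ has three walls, so its sum $N'$ is odd. By \eqref{eq:route},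
\[
|h_{S_1}(P)-h_{S_0}(P)-N|\le2\theta,\qquad |h_{S_1}(P')-h_{S_0}(P')-N'|\le3\theta ,
\]
and moving from $P$ to $P'$ takes two steps in $S_0$ and two in $S_1$. With \eqref{eq:lateral},
\[
1\le|N-N'|\le5\theta+4\theta .
\]
This is a contradiction only for $\theta<\frac19$, that is, $r<\frac94$, and rightly so: for $r\ge\frac94$ the map sending the $i$-th vertex of the nine-cycle to $\frac49ri$ is a circular $r$-coloring. Parity gains $1$; we lose $5\theta$ at the walls and $4\theta$ in lateral moves. To reach every $\theta<\frac12$ both losses have to be dealt with.

\subsection*{The lateral loss} Stack $k$ levels of this kind, separated by slabs $S_0,S_1,\dots,S_k$. A word $w$ of length $k$ chooses one of the two routes on each level. Suppose that for every $w$ there is a cell $P_w$ over which the chosen routes combine to one route from $S_0$ to $S_k$. Let $w$ choose on each level the route with the larger sum and $w'$ the other one. The total sums differ by at least $k$, the two long routes have $5k$ walls together, and lateral moves occur only in $S_0$ and $S_k$. If $P_w$ and $P_{w'}$ are $D$ steps apart there, then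
\[
k\le5\theta k+2\theta D .
\]
If $D$ were independent of $k$, this would be false for large $k$ as soon as $\theta<\frac15$. But $w$ depends on the coloring, so we need all $2^k$ cells $P_w$. They are distinct, because the two routes of a level use disjoint regions, and only $(2D+1)^2$ cells have row and column within $D$ of a given cell. So some of the distances grow exponentially in $k$.

The remedy is not to compare the words with each other but with a fixed reference. We put all $P_w$ into one row and run a further slab $H$, lasting from $S_0$ to $S_k$, along a parallel row at bounded distance. The route $S_0,H,S_k$ has two walls, and the sum $\eta$ of their numbers is the same in every column. Each word is compared with $\eta$ in its own column, at a lateral cost that does not depend on $k$.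

The cells $P_w$ need two-dimensional regions. If all regions were intervals of a line, say $A_h$ to the left of $B_h$ on level $h=1,2$, then $x\in A_1\cap B_2$ and $y\in B_1\cap A_2$ would satisfy $x<y$ and $y<x$. In the plane, the regions of each level can be long bands that slide up and down independently of the other levels (Figure~\ref{fig:stretch}).

\subsection*{The loss at the walls} With two routes per level the net gain of a level is $1-5\theta$, which is negative for $\theta=\frac13$. We therefore let a level last $m$ units of time and provide a slab $V_{ab}$ for every time interval $[a,b]$ with integers $0\le a<b\le m$. Every subdivision of $[0,m]$ is then a route, different routes share walls, and the next section shows that for large $m$ the net gain is at least $1$.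

\section{Odd weights on chains}\label{sec:chains}

Fix an integer $m\ge2$. A \emph{chain} is a sequence $s=(0=a_0<a_1<\dots<a_l=m)$ of integers with $l\ge1$; put $|s|=l+1$. A \emph{weighting} $\nu$ assigns odd integers
\[
\nu(\bot,0b)\ \ (1\le b\le m),\qquad \nu(ab,bc)\ \ (0\le a<b<c\le m),\qquad \nu(am,\top)\ \ (0\le a<m).
\]
These will be the numbers of the walls by which one enters $V_{0b}$, passes from $V_{ab}$ to $V_{bc}$, and leaves $V_{am}$. The \emph{sum} of a chain,
\[
N_\nu(s)=\nu(\bot,a_0a_1)+\sum_{i=1}^{l-1}\nu(a_{i-1}a_i,a_ia_{i+1})+\nu(a_{l-1}a_l,\top),
\]
has $|s|$ terms. Put
\[
\lambda(\nu)=\max_s\bigl(N_\nu(s)-\theta|s|\bigr),\qquad \mu(\nu)=\min_s\bigl(N_\nu(s)+\theta|s|\bigr).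
\]
If all chains were routes over a single cell, \eqref{eq:route} would give a number $\eta$ with $|\eta-N_\nu(s)|\le\theta|s|$ for all $s$, that is, $\lambda(\nu)\le\eta\le\mu(\nu)$. So $\lambda(\nu)-\mu(\nu)$ is the net gain of a level. For $m=2$ the chains are $(0,2)$ and $(0,1,2)$, their sums have different parities, and subtracting the smaller from the larger gives $\lambda-\mu\ge1-5\theta$, as in Section~\ref{sec:plan}. Parity of the sums alone gives nothing more for larger $m$: if we could prescribe $N(s)\in\{0,1\}$ with $N(s)\equiv|s|\pmod 2$ for each chain separately, we would get $\lambda=1-3\theta$ and $\mu=2\theta$. The following lemma rests on the fact that a weight depends only on the triple $a<b<c$, and this is why walls have to be connected.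

\begin{lemma}\label{lem:chains}
Let $0<\theta<1$. There is $m=m(\theta)\ge2$ such that $\lambda(\nu)-\mu(\nu)\ge1$ for every weighting $\nu$.
\end{lemma}

\begin{proof}
Let $m\ge2$ and let $\nu$ be a weighting with $\lambda(\nu)-\mu(\nu)<1$. We bound $m$ in terms of $\theta$. The plan is to follow the analog of $\lambda-\mu$ for initial parts of chains, to show that it stays bounded, and to find many steps at which parity forces it to grow.

A \emph{pair} is $v=(a,b)$ with $0\le a<b\le m$. An \emph{initial part ending in $v$} is a sequence $0=a_0<\dots<a_l$ with $(a_{l-1},a_l)=v$; its sum $\sigma=\nu(\bot,a_0a_1)+\sum_{i=1}^{l-1}\nu(a_{i-1}a_i,a_ia_{i+1})$ has $l$ terms. Let $\lambda_v$ be the maximum of $\sigma-\theta l$ and $\mu_v$ the minimum of $\sigma+\theta l$ over all initial parts ending in $v$, and put $e(v)=\lambda_v-\mu_v$. For pairs $v=(a,b)$, $w=(b,c)$, appending $c$ to an initial part shows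
\begin{equation}\label{eq:step}
\lambda_w\ge\lambda_v+\nu(v,w)-\theta,\qquad \mu_w\le\mu_v+\nu(v,w)+\theta .
\end{equation}

\emph{Bounds: $-4<e(v)<5$.} Some initial part ending in $v=(a,b)$ has $l\le2$ terms, namely $0<a<b$, or $0<b$ if $a=0$. With its sum $\sigma$ we get $e(v)\ge(\sigma-\theta l)-(\sigma+\theta l)\ge-4\theta>-4$. Every initial part ending in $v$ is completed to a chain by the same $j\le2$ further terms, namely $\nu(ab,bm)$ and $\nu(bm,\top)$ if $b<m$, and $\nu(am,\top)$ if $b=m$. If $\tau$ is their sum, then $\lambda_v+\tau-\theta j\le\lambda(\nu)$ and $\mu_v+\tau+\theta j\ge\mu(\nu)$, so $e(v)\le\lambda(\nu)-\mu(\nu)+2\theta j<1+4\theta<5$.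

\emph{Growth.} If $\lambda_w-\lambda_v$ is close to an even integer, the odd number $\nu(v,w)$ must stay well below it, and then the second inequality of \eqref{eq:step} pushes $\mu_w$ down. To make this precise, split $\mathbb R/2\mathbb Z$ into $Q=\lceil4/(1-\theta)\rceil$ half-open arcs of length $2/Q\le(1-\theta)/2$, and let the \emph{class} of a pair $v$ be the arc that contains $\lambda_v$ modulo $2$. Let $v=(a,b)$ and $w=(b,c)$ have the same class, and write $\lambda_w-\lambda_v=2z+\xi$ with $z\in\mathbb Z$ and $|\xi|\le(1-\theta)/2$. The first inequality of \eqref{eq:step} gives $\nu(v,w)\le2z+\xi+\theta\le2z+\frac{1+\theta}2<2z+1$, so $\nu(v,w)\le2z-1$ because it is odd. The second gives $\mu_w\le\mu_v+2z-1+\theta$. Hence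
\[
e(w)\ge(\lambda_v+2z+\xi)-(\mu_v+2z-1+\theta)=e(v)+\xi+1-\theta\ge e(v)+\frac{1-\theta}2 .
\]

\emph{Counting.} Call $b_0<b_1<\dots<b_t$ a \emph{path of class $\kappa$ with $t$ pairs ending at $b_t$} if all pairs $(b_{i-1},b_i)$ have class $\kappa$; we allow $t=0$. By the two previous steps $(t-1)\frac{1-\theta}2<9$, so $t\le E:=\lfloor18/(1-\theta)\rfloor+1$. To each $b\in\{0,\dots,m\}$ assign the vector in $\{0,\dots,E\}^Q$ whose entry for the class $\kappa$ is the largest number of pairs in a path of class $\kappa$ ending at $b$. If $a<b$ and $(a,b)$ has class $\kappa$, then every path of class $\kappa$ ending at $a$ extends to $b$, so this entry is larger at $b$ than at $a$. The $m+1$ vectors are therefore distinct, and $m+1\le(E+1)^Q$. So the lemma holds with $m=(E+1)^Q$.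
\end{proof}

\section{The planar gadget and its stretching}\label{sec:stretch}

We need regions $R_{ab}$ for the slabs $V_{ab}$ of one level. Slabs that exist at the same time need point-disjoint regions, each pair $(V_{ab},V_{bc})$ must be a wall, and each chain must be a route over some cell. Since we want to slide the level up and down, these cells should lie in one column, and the regions should be thick enough to survive the sliding.

A \emph{thick strand} is a union of pairwise disjoint rectangles $C_1,\dots,C_\ell$ ($\ell\ge1$), each with at least two rows, such that every $C_i\cup C_{i+1}$ is a rectangle and a cell of $C_i$ is adjacent to a cell of $C_j$ only if $|i-j|\le1$. A \emph{domino} is a set $\{(2p-1,j),(2p,j)\}$ with $p,j\in\mathbb Z$.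

\begin{proposition}\label{prop:gadget}
For every $m\ge2$ there are integers $\rho\ge1$ and $1\le j_0\le J_0$ and sets $R_{ab}$ $(0\le a<b\le m)$ of cells in rows $1,\dots,\rho$ and columns $1,\dots,J_0$ such that:
\begin{itemize}
\item[(P1)] every $R_{ab}$ is a thick strand;
\item[(P2)] if $(a,b)\ne(c,d)$ and the open intervals $(a,b)$ and $(c,d)$ intersect, then $R_{ab}$ and $R_{cd}$ are point-disjoint;
\item[(P3)] for $a<b<c$ the set $R_{ab}\cap R_{bc}$ is nonempty and connected;
\item[(P4)] for every chain $s=(a_0<\dots<a_l)$ there is a row $i(s)$ with $(i(s),j_0)\in R_{a_{q-1}a_q}$ for $1\le q\le l$;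
\item[(P5)] every $R_{ab}$ is a union of dominoes.
\end{itemize}
\end{proposition}

The proof is given in Section~\ref{sec:gadget}. For $m=2$ one column suffices: take $j_0=J_0=1$, $\rho=6$, $R_{01}=R_{12}=\{(1,1),(2,1)\}$ and $R_{02}=\{(5,1),(6,1)\}$, with $i(0,1,2)=1$ and $i(0,2)=5$.

To stretch, we replace column $j_0$ by many copies and shift the copies vertically. Let $Z\ge2$ and let $\delta\colon\{1,\dots,Z\}\to\{0,\dots,\rho\}$ satisfy $\delta(1)=\delta(Z)=0$ and $|\delta(t+1)-\delta(t)|\le1$; we call $\delta$ a \emph{profile}. The columns $j_0,\dots,j_0+Z-1$ form the \emph{zone}. For a column $y$ put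
\[
(\pi(y),\Delta(y))=\begin{cases}(y,\,0),&y<j_0,\\ (j_0,\,\delta(t)),&y=j_0-1+t,\ 1\le t\le Z,\\ (y-Z+1,\,0),&y\ge j_0+Z,\end{cases}
\]
and define a map of cells by $\Pi(i,y)=(i-\Delta(y),\pi(y))$. The \emph{stretch} of a set $A$ of cells is $A^\delta=\Pi^{-1}(A)$; see Figure~\ref{fig:stretch}. As a preimage, it commutes with unions and intersections. The map $\pi$ is nondecreasing and onto $\mathbb Z$, and $|\pi(y+1)-\pi(y)|\le1$, $|\Delta(y+1)-\Delta(y)|\le1$. We need two facts.

\begin{itemize}
\item[(S1)] \emph{$\Pi$ maps adjacent cells to equal or adjacent cells.} For two cells in one column this is immediate. Consider $(i,y)$ and $(i,y+1)$. If both columns are in the zone, the images lie in column $j_0$ and their rows differ by at most $1$. Otherwise $\Delta(y)=\Delta(y+1)=0$, because $\delta(1)=\delta(Z)=0$, and $\pi(y+1)=\pi(y)+1$.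
\item[(S2)] \emph{If $C$ is a rectangle with at least two rows, then $C^\delta$ is a staircase.} Let $C$ have rows $i_0,\dots,i_1$. The columns $y$ with $\pi(y)$ a column of $C$ are consecutive, and in column $y$ the set $C^\delta$ occupies the rows $i_0+\Delta(y),\dots,i_1+\Delta(y)$. Since $i_1>i_0$ and $\Delta$ changes by at most $1$, consecutive columns have a common row.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\foreach \y [count=\x] in {0,1,2,3,4,5,4,3,2,1,0} {
  \draw[fill=gray!55] (\x,{1+\y}) rectangle ++(1,1);
  \draw[fill=gray!55] (\x,{2+\y}) rectangle ++(1,1);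
  \draw[fill=gray!15] (\x,{5+\y}) rectangle ++(1,1);
  \draw[fill=gray!15] (\x,{6+\y}) rectangle ++(1,1);
  \node at ({\x+0.5},0.2) {\small $\y$};
}
\draw[dashed] (0,6) -- (13,6);
\draw[dashed] (0,7) -- (13,7);
\node[right] at (13,6.5) {\small row $6$};
\node[left] at (1,0.2) {\small $\delta$:};
\fill (6.5,6.5) circle (0.18);
\fill (10.5,6.5) circle (0.18);
\end{tikzpicture}
\caption{Stretching a single column that contains one domino in rows $1,2$ (dark) and one in rows $5,6$ (light). The column is repeated eleven times and shifted up by the amount $\delta$ written below each copy. The two bands never touch. The shift $5$ brings row $1$ to row $6$, and the shift $1$ brings row $5$ to row $6$ (dots).}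
\label{fig:stretch}
\end{figure}

\begin{lemma}\label{lem:stretch}
For every profile $\delta$ the sets $R_{ab}^\delta$ are tame, satisfy \textup{(P2)} and \textup{(P3)}, and lie in rows $1,\dots,2\rho$ and columns $1,\dots,J_0+Z-1$.
\end{lemma}

\begin{proof}
The last statement follows from $0\le\Delta\le\rho$ and the definition of $\pi$.

\emph{Tameness.} Let $R_{ab}=C_1\cup\dots\cup C_\ell$ as in the definition of a thick strand. We show by induction that $U_i=(C_1\cup\dots\cup C_i)^\delta$ is tame. By (S2) and Lemma~\ref{lem:staircase}, all $C_i^\delta$ and all $A_i=(C_i\cup C_{i+1})^\delta$ are tame; in particular $U_1$ is. We have $U_{i+1}=U_i\cup A_i$, and $U_i\cap A_i=C_i^\delta$ is nonempty and connected. Let $e,e'$ be adjacent cells of $U_{i+1}$ with $\Pi(e)\in C_j$, $\Pi(e')\in C_{j'}$ and $j\le j'\le i+1$. By (S1), $j'-j\le1$. If $j'\le i$, both cells lie in $U_i$; if $j'=i+1$, both lie in $A_i$. Lemma~\ref{lem:gluing} applies.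

\emph{(P2).} Let $A,B$ be point-disjoint unions of dominoes, and suppose that a cell of $A^\delta$ in column $y$ touches a cell of $B^\delta$ in column $y'$. Then $|y-y'|\le1$, and the images are $(i,\pi(y))\in A$ and $(i',\pi(y'))\in B$ with $|\pi(y)-\pi(y')|\le1$. Let $p=\lceil i/2\rceil$ and $p'=\lceil i'/2\rceil$. The domino of the first image occupies the rows $2p-1,2p$ and lies in $A$; that of the second occupies the rows $2p'-1,2p'$ and lies in $B$. If $|p-p'|\le1$, these dominoes contain touching cells, which is excluded. So $|p-p'|\ge2$, hence $|i-i'|\ge3$, and the rows $i+\Delta(y)$ and $i'+\Delta(y')$ of the two given cells differ by at least $2$. They do not touch, a contradiction.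

\emph{(P3).} The set $A=R_{ab}\cap R_{bc}$ is a nonempty connected union of dominoes, and $R^\delta_{ab}\cap R^\delta_{bc}=A^\delta$ is the union of the sets $D^\delta$ over the dominoes $D\subseteq A$. Each $D^\delta$ is a staircase by (S2). If two distinct dominoes $D,D'\subseteq A$ contain adjacent cells, then $D\cup D'$ is a $2\times2$ or a $4\times1$ rectangle, so $D^\delta\cup D'^\delta$ is a staircase and thus connected. Since $A$ is connected, any two dominoes of $A$ are linked by a sequence of such pairs, so $A^\delta$ is connected.
\end{proof}

Dominoes are what makes the proof work. The stretch of a single cell of column $j_0$ falls apart at every step of $\delta$, and cells in rows $1$ and $3$ of column $j_0$, which do not touch, have touching copies $(2,y)$ and $(3,y+1)$ when $\Delta(y)=1$ and $\Delta(y+1)=0$.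

\section{The stacked complex}\label{sec:stack}

\begin{proof}[Proof of Theorem~\ref{thm:circular}]
Let $m=m(\theta)$ be as in Lemma~\ref{lem:chains}, and let $\rho,j_0,J_0,R_{ab},i(s)$ be as in Proposition~\ref{prop:gadget}. The number $\rho$ depends only on $\theta$, so we may define the number of levels as
\[
k=2\rho+4 .
\]
A \emph{word} is a sequence $w=(w_1,\dots,w_k)$ of chains; let $w^1,\dots,w^L$ be all words.

\emph{Aligning the levels.} Each word gets its own column of the zone, and the columns are spaced so that a profile has room to move between any two values. Put $t_{w^l}=1+l\rho$ and $Z=1+(L+1)\rho$. For $h=1,\dots,k$ choose a profile $\delta_h$ on $\{1,\dots,Z\}$ with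
\[
\delta_h(t_w)=\rho-i(w_h)\qquad\text{for all words }w .
\]
Together with $\delta_h(1)=\delta_h(Z)=0$ this prescribes values in $\{0,\dots,\rho-1\}$ at the places $1,1+\rho,1+2\rho,\dots,Z$. Consecutive places are $\rho$ apart, so between them $\delta_h$ can move in steps of size $1$ to the next prescribed value and then stay constant. Put $R^h_{ab}=R_{ab}^{\delta_h}$, $y_w=j_0-1+t_w$ and $P_w=(\rho,y_w)$. The map $\Pi$ of the profile $\delta_h$ sends $P_w$ to $(i(w_h),j_0)$, so by (P4)
\begin{equation}\label{eq:aligned}
P_w\in R^h_{ab}\qquad\text{whenever $a,b$ are consecutive entries of the chain $w_h$.}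
\end{equation}

\emph{The slabs.} Let $J=J_0+Z-1$. Let $\Sigma$, $\Sigma^+$ and $\Lambda$ be the rectangles with columns $1,\dots,J$ and with rows $1,\dots,2\rho$, rows $-1,\dots,2\rho$ and the single row $-1$, respectively. Put $T_h=(h-1)(m+1)$ for $0\le h\le k+1$. The slabs are
\begin{align*}
S_h&=\bigl([T_h+m,\,T_{h+1}];\ \Sigma\bigr) &&(0<h<k),\\
S_h&=\bigl([T_h+m,\,T_{h+1}];\ \Sigma^+\bigr) &&(h=0,\ h=k),\\
V^h_{ab}&=\bigl([T_h+a,\,T_h+b];\ R^h_{ab}\bigr) &&(1\le h\le k,\ 0\le a<b\le m),\\
H&=\bigl([0,\,T_k+m];\ \Lambda\bigr).
\end{align*}
Thus $S_0$ has the time interval $[-1,0]$, level $h$ occupies $[T_h,T_h+m]$ between $S_{h-1}$ and $S_h$, and $H$ lasts from the end of $S_0$ to the beginning of $S_k$. All regions are tame, by Lemmas \ref{lem:staircase} and \ref{lem:stretch}, and $R^h_{ab}\subseteq\Sigma$.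

This is a slab system. Distinct slabs whose time intervals have intersecting interiors are either two slabs $V^h_{ab},V^h_{cd}$ of one level, whose regions are point-disjoint by Lemma~\ref{lem:stretch}, or $H$ together with some $V^h_{ab}$ or some $S_h$ with $0<h<k$; here one region lies in row $-1$ and the other in rows $\ge1$. By Lemma~\ref{lem:slabs} the boxes form a box complex $\mathcal B$. The following pairs are walls: $(S_{h-1},V^h_{0b})$ and $(V^h_{am},S_h)$, with common cells $R^h_{0b}$ and $R^h_{am}$; $(V^h_{ab},V^h_{bc})$, by Lemma~\ref{lem:stretch}; and $(S_0,H)$, $(H,S_k)$, with common cells $\Lambda$.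

\emph{The contradiction.} Suppose that $G(\mathcal B)$ has a circular $r$-coloring, and take $h_v$ and $n_{uv}$ from Proposition~\ref{prop:walls}. For each level $h$ the wall numbers form a weighting,
\[
\nu_h(\bot,0b)=n_{S_{h-1}V^h_{0b}},\qquad \nu_h(ab,bc)=n_{V^h_{ab}V^h_{bc}},\qquad \nu_h(am,\top)=n_{V^h_{am}S_h}.
\]
Put $\eta=n_{S_0H}+n_{HS_k}$. Fix a word $w$ and let $Q_w=(-1,y_w)\in\Lambda$. By \eqref{eq:aligned}, the sequence that consists of $S_0$, the slabs of the chain $w_1$ on level $1$, $S_1$, the slabs of the chain $w_2$ on level $2$, and so on up to $S_k$, is a route over $P_w$. It has $\sum_h|w_h|$ walls, whose numbers add up to $\sum_hN_{\nu_h}(w_h)$. The sequence $S_0,H,S_k$ is a route over $Q_w$. So \eqref{eq:route} gives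
\[
\Bigl|h_{S_k}(P_w)-h_{S_0}(P_w)-\sum_hN_{\nu_h}(w_h)\Bigr|\le\theta\sum_h|w_h|,\qquad \bigl|h_{S_k}(Q_w)-h_{S_0}(Q_w)-\eta\bigr|\le2\theta .
\]
In $\Sigma^+$ the cells $P_w$ and $Q_w$ are joined by $\rho+1$ vertical steps, so \eqref{eq:lateral} gives $|h_v(P_w)-h_v(Q_w)|\le\theta(\rho+1)$ for $v=S_0$ and $v=S_k$. Altogether
\begin{equation}\label{eq:total}
\Bigl|\sum_{h=1}^kN_{\nu_h}(w_h)-\eta\Bigr|\le\theta\sum_{h=1}^k|w_h|+\theta(2\rho+4)\qquad\text{for every word }w .
\end{equation}
Apply \eqref{eq:total} to a word whose $h$-th chain attains $\lambda(\nu_h)$ for every $h$, and to a word whose $h$-th chain attains $\mu(\nu_h)$ for every $h$: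
\[
\sum_h\lambda(\nu_h)\le\eta+\theta(2\rho+4),\qquad \sum_h\mu(\nu_h)\ge\eta-\theta(2\rho+4).
\]
Subtracting, and using Lemma~\ref{lem:chains} and $\theta<\frac12$, we obtain
\[
k\le\sum_{h=1}^k\bigl(\lambda(\nu_h)-\mu(\nu_h)\bigr)\le2\theta(2\rho+4)<2\rho+4=k,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Four colors suffice by Proposition~\ref{prop:upper}. A proper $3$-coloring is a circular $3$-coloring, so the graph of Theorem~\ref{thm:circular} for $r=3$ has none.
\end{proof}

\section{Construction of the gadget}\label{sec:gadget}

It remains to prove Proposition~\ref{prop:gadget}. We sweep through time. At time $b$ the slabs $V_{ab}$ with $a<b$ end and the slabs $V_{bc}$ with $c>b$ begin. Every $R_{bc}$ has to meet every $R_{ab}$ in a connected set, while the $R_{bc}$ must avoid each other and all $R_{ad}$ with $a<b<d$. If the regions are thin paths, this can be arranged: join the paths $R_{0b},\dots,R_{b-1,b}$ into one long path $\alpha_b$ that avoids the others, refine the grid so that $\alpha_b$ becomes a wide road, and let the $R_{bc}$ be parallel lanes on it. We need to know that the joining is never blocked, and we need a precise description of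 the lanes.

\subsection*{Strands}
A \emph{path} is a sequence $P=(c_1,\dots,c_\ell)$ of distinct cells with $c_i,c_{i+1}$ adjacent; we write $P$ also for its set of cells. A \emph{segment} of $P$ is a subsequence $(c_i,c_{i+1},\dots,c_j)$ with $i\le j$. A \emph{strand} is a path in which $c_i$ and $c_j$ do not touch whenever $|i-j|\ge3$. In a strand, nonconsecutive cells are not adjacent: for $|i-j|\ge 3$ by definition, and for $|i-j|=2$ because the sums of row and column have the same parity. A segment of a strand is a strand. The cell $c_i$ is \emph{flat} in $P$ if $1<i<\ell$ and $c_{i-1},c_i,c_{i+1}$ lie in one row. A cell that is flat in a segment of $P$ is flat in $P$.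

\begin{lemma}\label{lem:complement}
Let $K$ be a finite union of pairwise point-disjoint strands. Then the set of all cells not in $K$ is connected.
\end{lemma}

\begin{proof}
We use induction on the number of cells of $K$; the case $K=\emptyset$ is the whole grid. Let $c$ be the last cell of one of the strands. Then $K\setminus\{c\}$ is again a union of pairwise point-disjoint strands, so two cells $x,y\notin K$ are joined by a path that avoids $K\setminus\{c\}$. If it avoids $c$, we are done. Otherwise it passes once through $c$, from $x_1$ to $x_2$, with $x_1,x_2\notin K$. The eight cells that touch $c$ form a cycle under adjacency. The only ones among them that can lie in $K$ are the predecessor of $c$ in its strand and the predecessor of that cell; if both occur, they are adjacent and hence consecutive in the cycle. So the remaining cells of the cycle form a connected set outside $K$ that contains $x_1$ and $x_2$, and we go from $x_1$ to $x_2$ through it.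
\end{proof}

\subsection*{Refinement and tracks}
Fix $m\ge2$ and $M=2m+1\ge5$. To \emph{refine} is to divide every cell into $M\times M$ subcells and to rescale by the factor $M$, so that the subcells are the cells of the new grid. The \emph{refinement} $D^*$ of a set $D$ of cells is the set of all subcells of its cells. It covers the same part of the plane, up to the rescaling; it is connected if $D$ is; and $(D\cap D')^*=D^*\cap D'^*$.

Let $P=(c_1,\dots,c_\ell)$ be a path with $\ell\ge2$, and let $2\le p\le M-1$. The sides $c_i\cap c_{i+1}$ are the \emph{crossing sides}. Number the $M$ subedges of $c_i\cap c_{i+1}$ by $1,\dots,M$ from left to right, as seen when traveling from $c_i$ to $c_{i+1}$. The \emph{track} $P\langle p\rangle$ passes through the $p$-th subedge of every crossing side (Figure~\ref{fig:tracks}). Its part in $c_i$, the \emph{run} in $c_i$, is defined as follows.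
\begin{itemize}
\item \emph{Straight cell:} $1<i<\ell$ and the two crossing sides of $c_i$ are opposite. The two $p$-th subedges face each other, and the run is the line of $M$ subcells between them.
\item \emph{Turn:} $1<i<\ell$ and the entry side $c_{i-1}\cap c_i$ and the exit side $c_i\cap c_{i+1}$ meet in a vertex $v$. In a left turn $v$ is the left end of both sides, in a right turn the right end of both. So on both sides the $p$-th subedge is the $q$-th counted from $v$, where $q=p$ or $q=M+1-p$, respectively, and $2\le q\le M-1$. Let $[s,t]$ with $1\le s,t\le M$ be the subcell that is the $s$-th counted from the entry side and the $t$-th counted from the exit side. The run is $[1,q],[2,q],\dots,[q,q],[q,q-1],\dots,[q,1]$.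
\item \emph{End cell:} $i=1$ or $i=\ell$. The run is the line of $M-1$ subcells perpendicular to the only crossing side of $c_i$ that starts at its $p$-th subedge; it stops one subcell short of the opposite side.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.36]
\fill[gray!60] (1,3) rectangle (12,4) (11,4) rectangle (12,9);
\fill[gray!30] (1,1) rectangle (14,2) (13,2) rectangle (14,9);
\draw[gray!70,very thin] (0,0) grid (15,5) (10,5) grid (15,10);
\draw[thick] (0,0) rectangle (5,5) (5,0) rectangle (10,5) (10,0) rectangle (15,5) (10,5) rectangle (15,10);
\fill (7.5,3.5) circle (0.2) (7.5,1.5) circle (0.2);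
\node at (2.5,-0.8) {$c_1$}; \node at (7.5,-0.8) {$c_2$}; \node at (12.5,-0.8) {$c_3$}; \node at (16,7.5) {$c_4$};
\node at (9.4,5.6) {$v$};
\end{tikzpicture}
\caption{A path of four cells, each divided into $5\times5$ subcells, with the tracks through the second (dark) and the fourth (light) subedge of each crossing side, counted from the left in the direction of travel. The path turns left around the vertex $v$ in $c_3$. The dots mark the middle subcells of the two runs in the flat cell $c_2$; they lie in the same subcolumn.}
\label{fig:tracks}
\end{figure}

The runs, taken in the order $c_1,\dots,c_\ell$, form a path, since the last subcell of the run in $c_i$ and the first subcell of the run in $c_{i+1}$ share the $p$-th subedge. Every run has at least three subcells, since $2q-1\ge3$. We record the properties that we use. Note that $P$ is not assumed to be a strand.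

\begin{itemize}
\item[(T1)] \emph{The run in $c_i$ meets the boundary of $c_i$ only in the $p$-th subedges of the crossing sides of $c_i$, these lie in the relative interiors of the sides, and each of them is met by only one subcell of the run.} The claim about interiors is $2\le p\le M-1$. In a straight or end cell the run is a line at distance at least one subcell from the two sides parallel to it. In a turn all subcells $[s,t]$ of the run have $s,t\le q\le M-1$, so they miss the two sides that do not contain $v$; and since $q\ge2$, only $[1,q]$ has $s=1$ and only $[q,1]$ has $t=1$.
\item[(T2)] \emph{$P\langle p\rangle$ is a strand.} Consider two touching subcells of the track. If they lie in the same run and on one line, they are consecutive. If they are $[s,q]$ and $[q,t]$ in a turn, then $q-s\le1$ and $q-t\le1$, and their positions in the run differ by $(q-s)+(q-t)\le2$. If they lie in $c_i$ and $c_j$ with $i<j$, a common point lies on the boundary of $c_i$, so by (T1) in the relative interior of a crossing side of $c_i$. Such a point belongs to exactly two cells, so $j=i+1$, and by (T1) the two subcells are the consecutive ones at the $p$-th subedge.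
\item[(T3)] \emph{If $|p-p'|\ge2$, then $P\langle p\rangle$ and $P\langle p'\rangle$ are point-disjoint.} In a straight or end cell the two runs are parallel lines with at least one line of subcells between them. In a turn let $q'\ge q+2$; the subcells of one run have both coordinates at most $q$, and each subcell of the other has a coordinate equal to $q'$. For subcells in different cells $c_i,c_j$, a common point lies by (T1) in the $p$-th subedge of a crossing side and in the $p'$-th subedge of a crossing side; being in the relative interior of a side, it lies on only one side of the grid, and the $p$-th and $p'$-th subedges of one side are disjoint.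
\item[(T4)] \emph{If a cell $e$ is not in $P$, then no subcell of $P\langle p\rangle$ has a point in common with $e$.} By (T1) such a point would lie in the relative interior of a crossing side and hence only in two cells, both of $P$.
\item[(T5)] \emph{If $c_i$ is flat in $P$, then the middle subcell of the run in $c_i$ lies in the middle subcolumn of the column of $c_i$, and it and its two neighbors on the track lie in one subrow of $c_i$.} The run is a horizontal line of $M$ subcells, and $M\ge5$ is odd.
\item[(T6)] For a segment $R$ of $P$ let $P\langle p\rangle|_R$ be the union of the runs in the cells of $R$. \emph{It is a segment of $P\langle p\rangle$ with at least three cells. If $D$ is a set of cells such that $D\cap R$ is a segment of $R$, then $D^*\cap P\langle p\rangle|_R$ is a segment of $P\langle p\rangle|_R$,} because it equals $P\langle p\rangle|_{D\cap R}$.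
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:gadget}]
We proceed in stages $b=1,\dots,m$, refining the grid many times. At stage $b$ the sets $R_{ac}$ with $0\le a<b$ and $a<c\le m$ are given; one may think of the time $b-\frac12$. The set $R_{ac}$ is \emph{alive} if $c\ge b$ and \emph{dead} if $c<b$. A \emph{$b$-sequence} is a sequence $s=(0=a_0<\dots<a_l)$ with $l\ge1$ and $a_{l-1}<b\le a_l\le m$; then $R_{a_{l-1}a_l}$ is alive, and $R_{a_{q-1}a_q}$ is dead for $q<l$. We maintain the following.
\begin{itemize}
\item[(I1)] Every alive set is a strand with at least three cells. Every dead set is obtained from a strand by refinements.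
\item[(I2)] If $R_{ac}$ and $R_{a'c'}$ are given, $(a,c)\ne(a',c')$, and the open intervals $(a,c)$, $(a',c')$ intersect, then the two sets are point-disjoint.
\item[(I3)] If $a<a'<c$ and $a'<b$, then $R_{aa'}\cap R_{a'c}$ is nonempty and connected, and it is a segment of $R_{a'c}$ if $R_{a'c}$ is alive.
\item[(I4)] There are a column $j_0$ and, for every $b$-sequence $s=(a_0<\dots<a_l)$, a cell $u(s)$ in column $j_0$ that lies in $R_{a_{q-1}a_q}$ for $1\le q\le l$ and is flat in $R_{a_{l-1}a_l}$.
\end{itemize}
By (I2) alive strands are pairwise point-disjoint, since their intervals contain $(b-1,b)$. In (I3) the set $R_{aa'}$ is dead. The segment condition in (I3) keeps the intersection connected when $R_{a'c}$ is replaced by a track, and flatness in (I4) keeps the cells $u(s)$ in a common column.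

\emph{Thinning.} Suppose that at stage $b$ every alive strand $R$ is a segment of a given path $P(R)$. Refine the grid, replace every dead set by its refinement and every alive $R$ by $P(R)\langle2\rangle|_R$, replace $j_0$ by its middle subcolumn, and replace $u(s)$ by the middle subcell of the run of $P(R)\langle2\rangle$ in $u(s)$, where $R=R_{a_{l-1}a_l}$. We claim that (I1)--(I4) still hold. (I1) follows from (T2) and (T6). (I2) holds because every new set covers a part of the plane covered by the old one. For (I3), if $R_{a'c}$ is alive, apply (T6) with $D=R_{aa'}$ and $R=R_{a'c}$; if it is dead, the new intersection is the refinement of the old one. For (I4), the old $u(s)$ is flat in $R$, hence in $P(R)$, so by (T5) the new $u(s)$ lies in the new column $j_0$ and is flat in the new strand; as a subcell of the old $u(s)$ it lies in the refinements of the dead sets $R_{a_{q-1}a_q}$, $q<l$.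

\emph{Stage $1$.} Let $\alpha_0$ be a path of three cells in one row, with middle cell $u$. Refine and put $R_{0c}=\alpha_0\langle2c\rangle$ for $1\le c\le m$; this is allowed since $2\le2c\le M-1$. Let $j_0$ be the middle subcolumn of the column of $u$. The $1$-sequences are the $(0,c)$; let $u(0,c)$ be the middle subcell of the run of $R_{0c}$ in $u$. Then (I1) is (T2), (I2) is (T3), (I3) is void, and (I4) is (T5).

\emph{From stage $b$ to stage $b+1$, where $1\le b\le m-1$. First step: joining.} We show for $a=0,1,\dots,b-1$ that after finitely many thinnings there is a strand $\beta_a$ that contains $R_{0b},\dots,R_{ab}$ as segments and is point-disjoint from all other alive strands. Take $\beta_0=R_{0b}$. Let $a\ge1$ and let $\beta_{a-1}$ be given. Let $K$ be the union of $\beta_{a-1}$ and of all alive strands other than $R_{0b},\dots,R_{a-1,b}$; these strands are pairwise point-disjoint, and $R_{ab}$ is one of them. Let $x$ be the last cell of $\beta_{a-1}$ and $x'$ the first cell of $R_{ab}$. A cell of $K$ adjacent to $x$ belongs to $\beta_{a-1}$ and is the predecessor of $x$, so $x$ has a neighbor outside $K$. In the same way the only cell of $K$ adjacent to $x'$ is its successor. By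 Lemma~\ref{lem:complement} there is a path $g_1,\dots,g_z$ ($z\ge1$) of cells outside $K$ with $g_1$ adjacent to $x$ and $g_z$ adjacent to $x'$. Then
\[
P=(\beta_{a-1},g_1,\dots,g_z,R_{ab})
\]
is a path. It need not be a strand, and the cells $g_i$ may touch other alive strands; thinning repairs both. Apply it with $P(R)=P$ for $R=R_{0b},\dots,R_{ab}$ and $P(R)=R$ for the other alive strands, and put $\beta_a=P\langle2\rangle$. It is a strand by (T2), and it contains the new $R_{0b},\dots,R_{ab}$ as segments by (T6). The cells of any other alive strand $R$, before thinning, are not in $P$, so by (T4) $\beta_a$ is point-disjoint from $R^*$, which contains the new $R$. Finally put $\alpha_b=\beta_{b-1}$. It contains all $R_{ab}$ with $a<b$ as segments and is point-disjoint from all $R_{ad}$ with $a<b<d$.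

\emph{Second step: new strands.} Refine the grid. Replace $R_{ad}$ by $R_{ad}\langle2\rangle$ if $a<b<d$, and by its refinement if $d\le b$. Put
\[
R_{bc}=\alpha_b\langle2(c-b)\rangle\qquad(b<c\le m),
\]
and replace $j_0$ by its middle subcolumn. Let $s=(a_0<\dots<a_l)$ be a $(b+1)$-sequence, so $a_{l-1}\le b<a_l$. If $a_{l-1}<b$, then $s$ is also a $b$-sequence, and the new $u(s)$ is the middle subcell of the run of $R_{a_{l-1}a_l}\langle2\rangle$ in the old $u(s)$. If $a_{l-1}=b$, then $l\ge2$ and $s'=(a_0<\dots<a_{l-1})$ is a $b$-sequence; the old cell $u(s')$ is flat in $R_{a_{l-2}b}$, hence in $\alpha_b$, and we let $u(s)$ be the middle subcell of the run of $R_{ba_l}$ in it. We check the conditions for stage $b+1$.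

(I1) The alive sets are tracks, so (T2) applies. The sets $R_{ab}$, which have just died, are refinements of strands.

(I2) For $R_{bc}$ and $R_{bc'}$ use (T3). For $R_{bc}$ and $R_{ad}$ with $a<b$ the intervals intersect only if $d>b$; then the old $R_{ad}$ was point-disjoint from $\alpha_b$, and the new sets lie in the refinements of these two. For two sets with first indices less than $b$, the new sets lie in the refinements of the old ones.

(I3) Let $a<a'<c$ and $a'\le b$. If $a'=b$, apply (T6) with $P=R=\alpha_b$ and $D$ the old $R_{ab}$, a segment of $\alpha_b$. If $a'<b<c$, apply (T6) with $P=R$ the old $R_{a'c}$ and $D$ the old $R_{aa'}$. If $a'<b$ and $c\le b$, both sets were refined, so their intersection is the refinement of the old one, and $R_{a'c}$ is dead.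

(I4) In both cases (T5) shows that $u(s)$ lies in the new column $j_0$ and is flat in $R_{a_{l-1}a_l}$. For $q<l$ we have $a_q\le b$, so $R_{a_{q-1}a_q}$ was refined; it contained the old cell $u(s)$ or $u(s')$, of which the new $u(s)$ is a subcell.

\emph{Conclusion.} At stage $m$ all sets $R_{ab}$ are defined, and the $m$-sequences are the chains. Translate so that all cells lie in rows $\ge1$ and columns $\ge1$. Then cut every cell into two by a horizontal line and rescale vertically, so that the old row $p$ becomes the rows $2p-1$ and $2p$. Every old cell becomes a domino, which gives (P5). The cutting preserves point-disjointness and connectedness, so (I2) gives (P2) and (I3) gives (P3), and (P4) holds with $i(s)$ the row of either half of $u(s)$. By (I1) each $R_{ab}$ arises from a strand $(c_1,\dots,c_\ell)$ by refinements, possibly none, and the final cutting. Let $C_i$ be the set of final cells inside $c_i$. It is a rectangle with at least two rows, and $C_i\cup C_{i+1}$ is a rectangle. If cells of $C_i$ and $C_j$ with $i\ne j$ are adjacent, then $c_i\cap c_j$ contains a line segment, so $c_i$ and $c_j$ are adjacent and $|i-j|=1$. This is (P1). Take $\rho$ and $J_0$ so large that all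 cells lie in rows $\le\rho$ and columns $\le J_0$; the column $j_0$ contains the cells of (P4), so $1\le j_0\le J_0$.
\end{proof}

\section{The homological criterion}\label{sec:homology}

We recall the group in Theorem~\ref{thm:homology}. Let $C_1$ be the abelian group generated by the oriented edges $(A,B)$ of $G$ with the relations $(B,A)=-(A,B)$, and let $Z_1\subseteq C_1$ be the kernel of the boundary map $(A,B)\mapsto B-A$ to the free abelian group on the vertices. A closed walk defines an element of $Z_1$, the sum of its oriented edges. Fix a spanning forest $F$. For an oriented edge $(A,B)$ not in $F$, let $\gamma_{AB}$ be the closed walk formed by $(A,B)$ and the path in $F$ from $B$ to $A$; then $\gamma_{BA}=-\gamma_{AB}$ in $Z_1$, and these fundamental cycles, one for each edge outside $F$, form a basis of $Z_1$. The group $H_1(K_G;\mathbb Z)$ is the quotient of $Z_1$ by the subgroup generated by the $4$-cycles, so a homomorphism $c\colon H_1(K_G;\mathbb Z)\to\mathbb Z$ is the same as a homomorphism $Z_1\to\mathbb Z$ that vanishes on all $4$-cycles.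

\begin{proof}[Proof of Theorem~\ref{thm:homology}]
Let $f$ be a circular $r$-coloring with defect $\varepsilon$. Being antisymmetric, $\varepsilon$ defines a homomorphism $C_1\to\mathbb R$; let $c$ be its restriction to $Z_1$. By Lemma~\ref{lem:defect}, $c$ takes integer values on the basis of fundamental cycles, vanishes on $4$-cycles, and satisfies the two conditions on closed walks.

Conversely, let $c$ be given. We must spread $c$ over the edges so that no edge carries more than $\theta$. Put $\sigma=0$ on the edges of $F$ and $\sigma(A,B)=c(\gamma_{AB})$ on the others. Then $\sigma$ is antisymmetric, and $\sum_\gamma\sigma=c(\gamma)$ for every closed walk $\gamma$, because both sides are homomorphisms on $Z_1$ that agree on the basis. Give the oriented edge $(A,B)$ the weight $\theta-\sigma(A,B)$. A closed walk has total weight $\theta\ell(\gamma)-c(\gamma)\ge0$. Let $g(B)$ be the minimum total weight of a walk that ends at $B$, with arbitrary starting point and possibly of length $0$. The minimum exists: deleting a closed subwalk does not increase the weight, so only the finitely many walks without repeated vertices matter. Appending an edge shows $g(B)\le g(A)+\theta-\sigma(A,B)$. Hence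
\[
\varepsilon'(A,B)=g(B)-g(A)+\sigma(A,B)
\]
is at most $\theta$ on every oriented edge, and since it is antisymmetric, $|\varepsilon'|\le\theta$. Along a closed walk, $\sum_\gamma(1+\varepsilon')=\ell(\gamma)+c(\gamma)\in2\mathbb Z$. In each component fix a vertex $O$, and let $\varphi(B)\in\mathbb R/2\mathbb Z$ be the sum of $1+\varepsilon'$ along a walk from $O$ to $B$. Reversing an edge replaces $1+\varepsilon'$ by $1-\varepsilon'\equiv-(1+\varepsilon')\pmod2$, so the difference of the sums along two such walks is congruent to the sum along a closed walk, and $\varphi$ is well defined. For $f=\frac r2\varphi\colon V\to\mathbb R/r\mathbb Z$ the difference $f(B)-f(A)$ along an edge has the representative $\frac r2(1+\varepsilon'(A,B))\in[\frac r2(1-\theta),\frac r2(1+\theta)]=[1,r-1]$. So $f$ is a circular $r$-coloring.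

Let $r=3$. A proper $3$-coloring is a circular $3$-coloring. Conversely, choose the values of a circular $3$-coloring $f$ in $[0,3)$. Two values with the same integer part have distance less than $1$, so $\lfloor f\rfloor$ is a proper $3$-coloring.
\end{proof}

\begin{example}
Let $G$ be a cycle of odd length $\ell$. Then $K_G=G$ and $Z_1$ is generated by the cycle $\gamma_0$. The conditions for $\gamma_0$ require an odd integer $c(\gamma_0)$ with $|c(\gamma_0)|\le\theta\ell$, so $\theta\ge1/\ell$. If $\theta\ge1/\ell$, take $c(\gamma_0)=1$: a closed walk in the class $j\gamma_0$ has length at least $|j|\ell$ and congruent to $j$ modulo $2$. So, for $2<r<4$, the graph $G$ has a circular $r$-coloring exactly when $r\ge2\ell/(\ell-1)$.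
\end{example}

\begin{thebibliography}{1}

\bibitem{boxgraphs}
\emph{On coloring box graphs},
\texttt{https://www.science.smith.edu/\textasciitilde jorourke/Papers/ColoringBoxGraphs.pdf}.

\end{thebibliography}
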